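# A group that the Markov topology separates and the Zariski topology does not

Throughout, $[g,h]=ghg^{-1}h^{-1}$, the identity of a group is written $1$ (or $0$ in additive notation), and we work in ZFC.

## 1. Words, the Zariski topology and the Markov topology

Let $G$ be a group.

**Definition (words and elementary algebraic sets).** Let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group generated by a letter $x$. Its elements are called words over $G$. A word $w=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1}$, with $g_i\in G$ and $\varepsilon_i\in\mathbb Z$, can be evaluated at $g\in G$: put $w(g)=g_1g^{\varepsilon_1}\cdots g_ng^{\varepsilon_n}g_{n+1}$. The set $E_w=\{g\in G: w(g)=1\}$ is called an elementary algebraic subset of $G$.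

So $E_w$ is the solution set of one equation in one unknown, with constants from $G$. For $w=[a,x]=axa^{-1}x^{-1}$ the set $E_w$ is the centralizer of $a$. For $w=xa^{-1}$ it is the single point $\{a\}$.

**Definition (Zariski topology).** $\mathfrak Z_G$ is the topology on $G$ whose closed sets are the intersections of finite unions of elementary algebraic sets.

Take $G=\mathbb Z$. A word evaluates to $g\mapsto ng+a$ with fixed $n,a\in\mathbb Z$, so $E_w$ is empty, a point, or everything. Points do occur. Hence $\mathfrak Z_{\mathbb Z}$ is the cofinite topology, which is not Hausdorff.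

In any group, points are $\mathfrak Z_G$-closed. Moreover $\mathfrak Z_G$ is invariant under left translation, since $gE_w=E_{w'}$ with $w'(x)=w(g^{-1}x)$.

**Definition (group topology).** A group topology on $G$ is a topology for which multiplication $G\times G\to G$ and inversion $G\to G$ are continuous.

We shall build group topologies from subgroups, by the following textbook fact.

**Fact 1.** Let $\mathcal N$ be a nonempty family of subgroups of $G$ such that any two members contain a third, and such that for all $N\in\mathcal N$, $g\in G$ there is $N'\in\mathcal N$ with $gN'g^{-1}\subseteq N$. Then $\mathcal N$ is a base at $1$ of a group topology on $G$. It is Hausdorff if $\bigcap\mathcal N=\{1\}$.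

*Proof.* Call $O$ open if for every $g\in O$ some coset $gN$, $N\in\mathcal N$, lies in $O$. This is a topology, and each coset $gN$ is open. If $h^{-1}N'h\subseteq N$ and $N''\subseteq N$, then $gN'\cdot hN''\subseteq gh\,(h^{-1}N'h)N\subseteq ghN$, so multiplication is continuous. If $gN'g^{-1}\subseteq N$, then $(gN')^{-1}=N'g^{-1}=g^{-1}(gN'g^{-1})\subseteq g^{-1}N$, so inversion is continuous. If $\bigcap\mathcal N=\{1\}$ and $g\ne h$, choose $N$ with $g^{-1}h\notin N$. Then $gN$ and $hN$ are disjoint. $\square$

For a prime $p$, the subgroups $p^n\mathbb Z$ of $\mathbb Z$ satisfy this. They give the $p$-adic topology on $\mathbb Z$, which is Hausdorff.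

**Definition (Markov topology).** $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$. Thus a set is $\mathfrak M_G$-open if it is open in every Hausdorff group topology on $G$.

The discrete topology is always among those intersected. Left translations are homeomorphisms for every group topology, hence for $\mathfrak M_G$. But $\mathfrak M_G$ itself need not be Hausdorff, as $G=\mathbb Z$ shows. Let $O_1\ni 0$ and $O_2\ni 1$ be $\mathfrak M_{\mathbb Z}$-open. Since $O_1$ is $2$-adically open, it contains some $2^n\mathbb Z$. Since $O_2$ is $3$-adically open, it contains some $1+3^m\mathbb Z$. By the Chinese remainder theorem these two sets meet. So no two $\mathfrak M_{\mathbb Z}$-open sets separate $0$ from $1$. This trick, two topologies pulling a single element $t$ toward two different points, will come back twice.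

For every group, $\mathfrak Z_G\subseteq\mathfrak M_G$. Indeed, if $\tau$ is a Hausdorff group topology, then $g\mapsto w(g)$ is $\tau$-continuous and $\{1\}$ is $\tau$-closed, so each $E_w$ is $\tau$-closed, and therefore so is each $\mathfrak Z_G$-closed set.

**Definition ($\mathfrak Z$-Hausdorff, $\mathfrak M$-Hausdorff).** $G$ is $\mathfrak Z$-Hausdorff if $\mathfrak Z_G$ is Hausdorff, and $\mathfrak M$-Hausdorff if $\mathfrak M_G$ is Hausdorff.

By the inclusion just proved, every $\mathfrak Z$-Hausdorff group is $\mathfrak M$-Hausdorff. Finite groups are $\mathfrak Z$-Hausdorff because their points are closed. The group $\mathbb Z$ is neither.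

For an infinite $\mathfrak Z$-Hausdorff group take $G=\bigoplus_{n\in\mathbb N}S_3$. For $a\in S_3$ write $a^{(i)}$ for the element with $a$ in coordinate $i$ and $1$ elsewhere. For the word $[a^{(i)},x(c^{(i)})^{-1}]$ the elementary algebraic set is $\{g: g_ic^{-1}\text{ commutes with }a\}$. The centralizers of $(12)$ and of $(13)$ in $S_3$ meet in $1$, so intersecting two such sets shows that $\{g:g_i=c\}$ is $\mathfrak Z_G$-closed. For fixed $i$ these are six closed sets that partition $G$, so each is clopen. Two distinct elements differ in some coordinate, so they are separated.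

## 2. Does $\mathfrak M$-Hausdorff imply $\mathfrak Z$-Hausdorff?

The implication from $\mathfrak Z$-Hausdorff to $\mathfrak M$-Hausdorff is free. We ask about the converse: if the Hausdorff group topologies on $G$ have enough common open sets to separate points, can points already be separated by solution sets of equations? In other words, is every $\mathfrak M$-Hausdorff group $\mathfrak Z$-Hausdorff?

The answer is no. In Sections 4 and 5 we construct a group $G(K,I,F)$ from a field $K$, an infinite set $I$, and a suitable space $F$ of linear functionals on $E=K^{(I)}$, the vector space with basis indexed by $I$. Write $G(K,I)$ for $G(K,I,E^*)$, where $E^*$ is the full dual space.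

**Theorem A.** $G(\mathbb Q,\mathbb N)$ is $\mathfrak M$-Hausdorff but not $\mathfrak Z$-Hausdorff. It has a subgroup $U$, containing more than one element, such that any two $\mathfrak Z_G$-open sets meeting $U$ have a common point in $U$, while any two distinct points of $G$ are separated by an $\mathfrak M_G$-clopen set.

**Theorem B.** Let $K$ be a field and $I$ an infinite set. Then $G(K,I)$ is $\mathfrak Z$-Hausdorff if and only if $K$ is finite, and $G(K,I)$ is $\mathfrak M$-Hausdorff if and only if $|K|\le|I|$.

**Theorem C.** For an infinite cardinal $\kappa$, a group of cardinality $\kappa$ that is $\mathfrak M$-Hausdorff but not $\mathfrak Z$-Hausdorff exists if and only if $\kappa$ is uncountable.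

One half of Theorem C says where not to look. Markov's theorem (A. A. Markov, *On unconditionally closed sets*, Mat. Sb. 18 (1946)) states that $\mathfrak Z_G=\mathfrak M_G$ for every countable group $G$. So an example must be uncountable. The proof of Theorem A does not use this theorem.

## 3. Unitriangular matrices over $\mathbb Q$ and the $p$-adic obstruction

In $\bigoplus S_3$ we separated points by words with finitely many values: the level sets are closed and finitely many, so they are clopen, but this happens already in $\mathfrak Z_G$. For a group that is $\mathfrak M$-Hausdorff and not $\mathfrak Z$-Hausdorff we want something weaker: a word whose values fill an infinite subgroup $L$ that every Hausdorff group topology is forced to make discrete. Its level sets are then clopen in every Hausdorff group topology, with no reason to be clopen in $\mathfrak Z_G$.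

Commutators of unitriangular matrices are the natural place to look for such an $L$. Let us try matrices $u=(u_{qs})_{q,s\in\mathbb Q}$ with rational entries, $u_{qq}=1$, $u_{qs}=0$ for $q>s$, and finitely many nonzero off-diagonal entries. Add the affine maps $\sigma(q)=aq+b$ with $a,b\in\mathbb Q$, $a>0$, as permutation matrices, so that all off-diagonal positions become conjugate. Call the resulting group $H$. With $x_{qs}(a)=1+aE_{qs}$ we have $[x_{01}(a),x_{12}(b)]=x_{02}(ab)$.

Suppose $L_{01}=\{x_{01}(a):a\in\mathbb Q\}$ is not discrete in a Hausdorff group topology $\tau$. Let $V$ be a symmetric neighborhood of $1$. Then $V$ contains some $x_{01}(a)$ with $a\neq0$ and, after conjugation by an affine map, some $x_{12}(b)$ with $b\neq0$. Hence $V^4\ni x_{02}(ab)$. If we could arrange $ab=1$ for every $V$, then $x_{02}(1)$ would lie in every neighborhood of $1$, contradicting Hausdorffness.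

Exactly here the argument stops: the topology chooses $a$ and $b$, not we. And it really can choose them badly. Fix a prime $p$, and let $\mathbb Z_{(p)}$ be the ring of rationals with denominator prime to $p$. For $n\ge0$ let $U_n$ be the set of $u\in H$ that are unitriangular with all off-diagonal entries in $p^n\mathbb Z_{(p)}$. These are subgroups, they decrease with $n$, their intersection is trivial, and conjugation by an affine map preserves each of them. If the unitriangular matrices $u,u^{-1}$ have all entries in $p^{-d}\mathbb Z_{(p)}$, then $uU_{n+2d}u^{-1}\subseteq U_n$. By Fact 1 the $U_n$ define a Hausdorff group topology $\tau_p$ on $H$, in which $L_{01}$ is not discrete. As for $\mathbb Z$, the pair $\tau_2,\tau_3$ shows more. If $O_1\ni1$ and $O_2\ni x_{01}(1)$ are $\mathfrak M_H$-open, then for some $n,m$ every $x_{01}(t)$ with $t\in 2^n\mathbb Z$ is in $O_1$, and every $x_{01}(t)$ with $t\in1+3^m\mathbb Z$ is in $O_2$. Some integer $t$ does both. So $H$ is not $\mathfrak M$-Hausdorff.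

The topology $\tau_p$ survives because an element of $H$ has finitely many entries, hence a common denominator. What we need is that non-discreteness of $L_{01}$ puts many elements of the first kind and many of the second kind into $V$, so many that no choice of their scalars avoids the product $1$. To have room for this, replace the entries by operators on an infinite-dimensional space. Put a row vector (functional) $f$ in position $(0,1)$ and a column vector $v$ in position $(1,2)$. The commutator then involves the pairing $f(v)$, and the topology must choose a scalar $a(f)$ for every $f$ and a scalar $b(v)$ for every $v$.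

## 4. Rank-one operators and Condition (C)

Let $K$ be a field, $I$ an infinite set with a distinguished element $0$, and $E=K^{(I)}$ with basis $(e_i)_{i\in I}$. Let $F\subseteq E^*=\operatorname{Hom}_K(E,K)$ be a subspace containing all coordinate functionals $e_i^*$.

**Definition (the algebra $R$).** For $v\in E$, $f\in F$ let $v\otimes f\in\operatorname{End}_K(E)$ be the operator $w\mapsto f(w)v$. Put
$$R=K\cdot\mathrm{id}+\operatorname{span}\{v\otimes f: v\in E,\ f\in F\},\qquad e=e_0\otimes e_0^*.$$

Since $(v\otimes f)(w\otimes g)=f(w)\,v\otimes g$, this $R$ is a unital $K$-subalgebra of $\operatorname{End}_K(E)$. Also $e^2=e$, and $ere=e_0^*(re_0)\,e$ for $r\in R$, so $eRe=Ke$.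

For example, let $K=\mathbb Q$, $I=\mathbb N$, and let $f$ be the functional with $f(e_i)=2^{-i}$. The matrix of $e_0\otimes f$ has row $0$ equal to $(1,\tfrac12,\tfrac14,\dots)$ and all other rows zero. Its entries have no common denominator, which is what we were missing in Section 3. The matrix of $e_i\otimes e_0^*$ has a single $1$, in row $i$ and column $0$, and $(e_0\otimes f)(e_i\otimes e_0^*)=f(e_i)\,e$.

**Condition (C).** For all maps $a:F\setminus\{0\}\to K^\times$ and $b:I\to K^\times$ there are $f\in F\setminus\{0\}$ and $i\in I$ with $a(f)\,f(e_i)\,b(i)=1$.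

Read $a$ and $b$ as the scalars an adversary attaches to the functionals $f$ and the vectors $e_i$. Condition (C) says the adversary cannot avoid the value $1$.

The condition can fail. Suppose $K$ is infinite and both $F$ and $I$ are countable, for instance $K=\mathbb Q$, $I=\mathbb N$, $F$ the span of the $e_i^*$. Enumerate $F\setminus\{0\}=\{f_1,f_2,\dots\}$ and $I=\{i_1,i_2,\dots\}$. Choose $a(f_1),b(i_1),a(f_2),b(i_2),\dots$ in turn, so that no product $a(f_m)f_m(e_{i_n})b(i_n)$ equals $1$. Each choice has to avoid only finitely many elements of the infinite set $K^\times$. So (C) fails. With the full dual space the adversary loses, by a diagonal argument.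

**Lemma 1.** If $F=E^*$ and $|K|\le|I|$, then (C) holds.

*Proof.* Fix a surjection $\pi:I\to K^\times$. Given $a,b$, let $f\in E^*$ be the functional with $f(e_i)=(\pi(i)b(i))^{-1}$ for all $i$. It is nonzero. Now look at the scalar $a(f)$ and choose $i$ with $\pi(i)=a(f)$. Then $a(f)f(e_i)b(i)=a(f)\pi(i)^{-1}=1$. $\square$

The point is that $f$ is built from $b$ alone, with every possible value of $a(f)$ provided for.

## 5. The group $G(K,I,F)$

We now repeat the construction of $H$ with entries in $R$. Let $M=\bigoplus_{q\in\mathbb Q}E$. For $r\in R$ and $q,s\in\mathbb Q$ let $rE_{qs}$ be the operator on $M$ that applies $r$ to the $s$-th component, places the result in component $q$, and kills the other components. Then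
$$(rE_{qs})(r'E_{s't})=\delta_{ss'}\,rr'E_{qt}.$$

Let $\mathfrak n$ be the set of finite sums of operators $rE_{qs}$ with $q<s$, $r\in R$. It is closed under sums and products. If only $N$ rationals occur as indices in $n\in\mathfrak n$, then $n^N=0$, because a nonzero product of $N$ terms would need indices $q_0<q_1<\dots<q_N$. So $1+n$ is invertible with inverse $\sum_m(-n)^m\in1+\mathfrak n$, and $U=1+\mathfrak n$ is a group. For $u\in U$ write $u_{qs}\in R$ for its matrix entries: $u_{qq}=\mathrm{id}$, $u_{qs}=0$ for $q>s$, and only finitely many off-diagonal entries are nonzero.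

Let $A$ be the group of maps $\sigma(q)=aq+b$ with $a,b\in\mathbb Q$, $a>0$, acting on $M$ by moving component $q$ to component $\sigma(q)$. Then $\sigma\,rE_{qs}\,\sigma^{-1}=rE_{\sigma q,\sigma s}$. Since $\sigma$ preserves the order, $A$ normalizes $U$. The $(q,q)$ entry of $\sigma$ is $\mathrm{id}$ if $\sigma q=q$ and $0$ otherwise, while for an element of $U$ it is $\mathrm{id}$. So $U\cap A=1$.

**Definition (the group).** $G=G(K,I,F)=UA\le GL(M)$. Every $g\in G$ is uniquely $g=u\sigma$ with $u\in U$, $\sigma\in A$. For $q<s$ and $r\in R$ put $x_{qs}(r)=1+rE_{qs}\in U$.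

We need four computation rules. First, since $(rE_{qs})(r'E_{qs})=0$,
$$x_{qs}(r)x_{qs}(r')=x_{qs}(r+r'),\qquad \sigma x_{qs}(r)\sigma^{-1}=x_{\sigma q,\sigma s}(r).\tag{1}$$

Second, for operators $P,Q$ on $M$,
$$\text{if }P^2=Q^2=QP=0,\text{ then }[1+P,1+Q]=1+PQ.\tag{2}$$
Indeed $(1+P)^{-1}=1-P$ and $(1+Q)^{-1}=1-Q$, so the commutator is $(1+P+Q+PQ)(1-P-Q+PQ)$. Every product containing $PP$, $QQ$ or $QP$ vanishes. What is left is $1-P-Q+PQ+P-PQ+Q+PQ=1+PQ$. In particular, for $q<s<t$, taking $P=rE_{qs}$ and $Q=r'E_{st}$,
$$[x_{qs}(r),x_{st}(r')]=x_{qt}(rr').$$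

Third,
$$\text{if }P^2=Q^2=PQ=0,\text{ then }[1+P,1+Q]=1-QP.\tag{3}$$
Indeed $[1+P,1+Q]=[1+Q,1+P]^{-1}=(1+QP)^{-1}$ by (2), and $(QP)^2=Q(PQ)P=0$.

Fourth,
$$U\text{ is generated by the elements }x_{qs}(r).\tag{4}$$
To see this, write $1+n\in U$ with $n=\sum_{j=1}^mn^{(j)}$, where $n^{(j)}$ is the part of $n$ in column $q_j$ and $q_1<\dots<q_m$. If $a>b$, then $n^{(a)}n^{(b)}=0$: this product uses row $q_a$ of $n^{(b)}$, and the nonzero rows of $n^{(b)}$ have index $<q_b<q_a$. Hence expanding $(1+n^{(m)})\cdots(1+n^{(1)})$ gives exactly $1+n$. Each $1+n^{(j)}$ is a product of elements $x_{qq_j}(r)$ with $q<q_j$, since $(rE_{qq_j})(r'E_{q'q_j})=0$ for $q'<q_j$.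

As an example, for $\sigma(q)=2q$ we have $\sigma x_{01}(r)\sigma^{-1}=x_{02}(r)$, and
$$[x_{01}(e_0\otimes f),\,x_{12}(e_i\otimes e_0^*)]=x_{02}(f(e_i)\,e).$$

## 6. Polynomial families in $U$: $\mathfrak Z_G$ is not Hausdorff when $K$ is infinite

This half is the easy one. Any two elements of $U$ lie in the image of an affine space $K^m$ under a map that is polynomial in the coordinates. Words pull back to polynomial equations, and over an infinite field two nonempty Zariski-open subsets of $K^m$ meet.

**Lemma 2.** Let $K$ be infinite. If $O_1,O_2$ are $\mathfrak Z_G$-open and both meet $U$, then $O_1\cap O_2\cap U\ne\emptyset$. Hence $\mathfrak Z_G$ is not Hausdorff.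

*Proof.* **Step 1: join the two points by a polynomial family.** Let $u_i\in O_i\cap U$. If $u_1=u_2$, this is a common point, so assume $u_1\neq u_2$. By (4) and (1), $u_1^{-1}u_2=\prod_{j=1}^mx_{q_js_j}(r_j)$ with $m\ge1$. Put
$$\varphi:K^m\to U,\qquad\varphi(t)=u_1\prod_{j=1}^mx_{q_js_j}(t_jr_j).$$
Then $\varphi(0)=u_1$ and $\varphi(1,\dots,1)=u_2$.

**Step 2: show that $\varphi$ is continuous from the usual Zariski topology of $K^m$ to $\mathfrak Z_G$.** Both $\varphi(t)$ and $\varphi(t)^{-1}=\big(\prod_{j=m}^{1}x_{q_js_j}(-t_jr_j)\big)u_1^{-1}$ are polynomials in $t$ with coefficients in $\operatorname{End}_K(M)$. The elements of $G$ are $K$-linear, so for every word $w$ over $G$ the element $w(\varphi(t))$ is also such a polynomial. Now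
$$\varphi^{-1}(E_w)=\{t\in K^m: w(\varphi(t))z=z\text{ for all }z\in M\}.$$
Each vector equation here amounts to equations between coordinates in a basis of $M$, each of which is an ordinary polynomial equation in $t$ over $K$. So $\varphi^{-1}(E_w)$ is a common zero set of polynomials. Finite unions and arbitrary intersections of such sets are again such sets. Hence $\varphi^{-1}$ of a $\mathfrak Z_G$-closed set is Zariski closed in $K^m$.

**Step 3: use irreducibility of $K^m$.** The sets $\varphi^{-1}(O_1)\ni0$ and $\varphi^{-1}(O_2)\ni(1,\dots,1)$ are nonempty and Zariski open. So each contains a nonempty set of the form $\{P\ne0\}$, respectively $\{Q\neq0\}$, for polynomials $P,Q$. Then $PQ$ is a nonzero polynomial. Since $K$ is infinite, it does not vanish identically on $K^m$. At a point $t$ with $P(t)Q(t)\ne0$ we have $\varphi(t)\in O_1\cap O_2\cap U$.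

Since $U$ has more than one point, two distinct points of $U$ cannot be separated, and $\mathfrak Z_G$ is not Hausdorff. $\square$

## 7. Condition (C) makes the subgroups $L_{qs}$ discrete in every Hausdorff group topology

For $q<s$ put $L_{qs}=\{x_{qs}(ae):a\in K\}$. By (1) it is a subgroup of $G$, isomorphic to the additive group of $K$.

**Lemma 3.** Assume (C). In every Hausdorff group topology $\tau$ on $G$, every subgroup $L_{qs}$ is discrete.

*Proof.* **Step 1: reduce to one subgroup.** For $q<s$ the map $\sigma(z)=(s-q)z+q$ is in $A$ and $\sigma L_{01}\sigma^{-1}=L_{qs}$. Conjugation by $\sigma$ is a $\tau$-homeomorphism, so it suffices to treat $L_{01}$. Suppose that $L_{01}$ is not discrete. Then every $\tau$-neighborhood of $1$ contains some $x_{01}(ae)$ with $a\ne0$.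

**Step 2: spread non-discreteness to all rank-one directions.** The purpose is to replace the single direction $e$ by an arbitrary $r e r'$. We claim: for all $q<s$, all $r,r'\in R$ and every $\tau$-neighborhood $V$ of $1$ there is $a\in K^\times$ with $x_{qs}(a\,rer')\in V$.

Choose rationals $q<q'<s'<s$ and $\sigma\in A$ with $\sigma(0)=q'$, $\sigma(1)=s'$. The map
$$\Phi(g)=\big[x_{qq'}(r),[\sigma g\sigma^{-1},x_{s's}(r')]\big]$$
is $\tau$-continuous with $\Phi(1)=1$. By (1) and (2),
$$\Phi(x_{01}(ae))=\big[x_{qq'}(r),[x_{q's'}(ae),x_{s's}(r')]\big]=[x_{qq'}(r),x_{q's}(aer')]=x_{qs}(a\,rer').$$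
The neighborhood $\Phi^{-1}(V)$ of $1$ contains some $x_{01}(ae)$ with $a\ne0$. This proves the claim.

**Step 3: let the adversary choose scalars, and apply (C).** Since $\tau$ is Hausdorff, there is a neighborhood $W$ of $1$ with $x_{02}(e)\notin W$. Choose a symmetric neighborhood $V$ of $1$ with $V^4\subseteq W$.

For $f\in F\setminus\{0\}$ apply the claim with $r=e$, $r'=e_0\otimes f$. Since $re r'=e(e_0\otimes f)=e_0\otimes f$, there is $a(f)\in K^\times$ with $x_{01}(a(f)\,e_0\otimes f)\in V$. For $i\in I$ apply it with $r=e_i\otimes e_0^*$, $r'=e$. Since $rer'=e_i\otimes e_0^*$, there is $b(i)\in K^\times$ with $x_{12}(b(i)\,e_i\otimes e_0^*)\in V$. By (2) the commutator of these two elements is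
$$x_{02}\big(a(f)b(i)\,(e_0\otimes f)(e_i\otimes e_0^*)\big)=x_{02}\big(a(f)f(e_i)b(i)\,e\big),$$
and it lies in $V^4\subseteq W$, for all $f$ and $i$. By (C) there are $f,i$ with $a(f)f(e_i)b(i)=1$, so $x_{02}(e)\in W$, a contradiction. $\square$

Here is the difference from Section 3. A single neighborhood $V$ must now contain a scaled copy of every functional and of every basis vector, and (C) says that some pair of them multiplies to $e$.

## 8. A word with values in $L_{ps}$ that reads matrix entries

We have subgroups that are always discrete. We still need words that map all of $G$ into them and whose values distinguish elements of $G$.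

To extract a matrix entry from $g$, one would like to multiply $g$ by a matrix unit on each side. Commutators do this cleanly only on elements $1+B$ with $B^2=0$, as in (2) and (3). So we first conjugate: $g\,x_{lj}(x)\,g^{-1}=1+B$ with $B^2=0$, and $B$ contains column $l$ of $g$ and row $j$ of $g^{-1}$. Then a commutator with $x_{pk}(y)$ on the left picks out row $k$, and a commutator with $x_{js}(e)$ on the right picks out column $j$. The order of $\mathbb Q$ makes the unwanted products vanish.

Try it on $g=x_{kl}(r)$ with $p<k<l<j<s$. Here
$$B=(1+rE_{kl})\,xE_{lj}\,(1-rE_{kl})=xE_{lj}+rxE_{kj}.$$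
Multiplying by $yE_{pk}$ on the left gives $yrxE_{pj}$, and multiplying by $yE_{pk}$ on the right gives $0$. So by (2) the first commutator is $x_{pj}(yrx)$, and the second is $x_{ps}(yrxe)$. With $y=e_0\otimes\eta$ and $x=\xi\otimes e_0^*$ this is $x_{ps}(\eta(r\xi)\,e)$, so the word reads the number $\eta(r\xi)$. Now in general:

**Lemma 4.** Let $p<k\le l<j<s$ be rationals, $\eta\in F$, $\xi\in E$. Put $y=e_0\otimes\eta$, $x=\xi\otimes e_0^*$ and
$$W(g)=\big[\,[x_{pk}(y),\,g\,x_{lj}(x)\,g^{-1}],\ x_{js}(e)\big].$$
Then for $g=u\sigma\in G$ we have $W(g)=x_{ps}(\lambda(g)e)$, where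
$$\lambda(g)=\eta(u_{k,\sigma l}\,\xi)\cdot e_0^*\big((u^{-1})_{\sigma j,j}\,e_0\big)\in K.\tag{5}$$

*Proof.* **Step 1: locate the nonzero entries of the conjugate.** We have $g\,x_{lj}(x)\,g^{-1}=1+B$ with $B=u\,(xE_{\sigma l,\sigma j})\,u^{-1}$. Since $\sigma l\ne\sigma j$, $B^2=0$. The entries are
$$B_{mn}=u_{m,\sigma l}\;x\;(u^{-1})_{\sigma j,n},$$
which vanish unless $m\le\sigma l$ and $n\ge\sigma j$.

**Step 2: show that one of the two products with $x_{pk}(y)-1$ vanishes.** Let $P=yE_{pk}$ and $C=eE_{js}$. Then $P^2=0=C^2$ and
$$PB=\sum_nyB_{kn}E_{pn},\qquad BP=\sum_mB_{mp}\,yE_{mk}.$$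
If $PB\ne0$, then some $B_{kn}\neq0$, so $k\le\sigma l$. If $BP\ne0$, then some $B_{mp}\ne0$, so $\sigma j\le p$. Both together would give $k\le\sigma l<\sigma j\le p<k$, which is impossible. So at least one of $PB$, $BP$ is zero.

**Step 3: compute $W(g)$ when $BP=0$.** By (2) the inner commutator is $1+D$ with $D=PB$. The matrix $D$ has its nonzero entries in row $p$. If $D\neq0$, then $k\le\sigma l$ by Step 2, and the nonzero columns $n$ of $D$ satisfy $n\ge\sigma j>\sigma l\ge k>p$. In particular the $(p,p)$ entry of $D$ is zero, so $D^2=0$. Also $CD=eE_{js}D=0$, because row $s$ of $D$ is zero ($s\ne p$). By (2), applied to $D$ and $C$,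
$$W(g)=1+DC=1+yB_{kj}e\,E_{ps}=x_{ps}(yB_{kj}e).$$

**Step 4: compute $W(g)$ when $BP\ne0$.** Then $PB=0$, and its $(p,j)$ entry says $yB_{kj}=0$. By (3) the inner commutator is $1+D$ with $D=-BP$. The nonzero entries of $D$ are in column $k$ and in rows $m\le\sigma l<\sigma j\le p<s$. So $DC=0$, since column $j$ of $D$ is zero ($j\ne k$), and $CD=0$, since row $s$ of $D$ is zero. Hence $1+D$ and $1+C$ commute, and $W(g)=1=x_{ps}(yB_{kj}e)$ again.

**Step 5: evaluate $yB_{kj}e$.** We have $y\,u_{k,\sigma l}\,x=(e_0\otimes\eta)\,u_{k,\sigma l}\,(\xi\otimes e_0^*)=\eta(u_{k,\sigma l}\xi)\,e$. Therefore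
$$yB_{kj}e=\eta(u_{k,\sigma l}\xi)\;e\,(u^{-1})_{\sigma j,j}\,e=\lambda(g)\,e,$$
using $ere=e_0^*(re_0)e$. $\square$

**Lemma 5.** For every $g\in G\setminus\{1\}$ there are data $p,k,l,j,s,\eta,\xi$ as in Lemma 4 with $\lambda(g)\ne\lambda(1)$.

*Proof.* Let $g=u\sigma$. We use (5) in two cases.

**Case $\sigma=1$: read a nonzero entry of $u$.** Here $u\ne1$, so $u_{kl}\ne0$ for some $k<l$. Choose $\xi\in E$ and a coordinate functional $\eta$ with $\eta(u_{kl}\xi)\ne0$, and any $p<k$, $s>j>l$. Since $(u^{-1})_{jj}=\mathrm{id}$, we get $\lambda(g)=\eta(u_{kl}\xi)\ne0$. On the other hand $\lambda(1)=0$, since the $(k,l)$ entry of the identity is zero.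

**Case $\sigma\ne1$: detect that $\sigma$ moves a point.** The map $\sigma$ has at most one fixed point, since $aq+b=q$ with $(a,b)\ne(1,0)$ has at most one solution. And $u$ has only finitely many nonzero off-diagonal entries. So there is $l\in\mathbb Q$ with $\sigma l\ne l$ and $u_{l,\sigma l}=0$. Take $k=l$, $\eta=e_0^*$, $\xi=e_0$ and any $p<k$, $s>j>l$. Then $\lambda(g)=0$, while $\lambda(1)=e_0^*(e_0)\cdot e_0^*(e_0)=1$. $\square$

## 9. Separation by $\mathfrak M_G$-clopen sets and the proof of Theorem A

**Proposition 6.** If (C) holds, then any two distinct points of $G=G(K,I,F)$ are separated by an $\mathfrak M_G$-clopen set. In particular $G$ is $\mathfrak M$-Hausdorff.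

*Proof.* **Step 1: level sets of $\lambda$ are $\mathfrak M_G$-clopen.** Let $\lambda$ be as in Lemma 4, and let $\tau$ be any Hausdorff group topology on $G$. The map $W:G\to L_{ps}$ is $\tau$-continuous because it is given by a word, and $L_{ps}$ is $\tau$-discrete by Lemma 3. So for every $S\subseteq K$ the set $\lambda^{-1}(S)=W^{-1}(\{x_{ps}(ae):a\in S\})$ is $\tau$-clopen. As $\tau$ was arbitrary, $\lambda^{-1}(S)$ and its complement are $\mathfrak M_G$-open.

**Step 2: separate points.** By Lemma 5, for $g\ne1$ some set $\lambda^{-1}(S)$ contains $1$ and not $g$. For $g\ne h$, take an $\mathfrak M_G$-clopen set $C$ with $1\in C$ and $g^{-1}h\notin C$. Left translation by $g$ is an $\mathfrak M_G$-homeomorphism, so $gC$ is $\mathfrak M_G$-clopen, contains $g$, and does not contain $h$. $\square$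

**Proof of Theorem A.** Take $K=\mathbb Q$, $I=\mathbb N$, $F=E^*$. Since $|\mathbb Q|\le|\mathbb N|$, Lemma 1 gives (C). By Proposition 6, any two distinct points of $G=G(\mathbb Q,\mathbb N)$ are separated by an $\mathfrak M_G$-clopen set, and $G$ is $\mathfrak M$-Hausdorff. Since $\mathbb Q$ is infinite, Lemma 2 says that any two $\mathfrak Z_G$-open sets meeting $U$ have a common point in $U$, and that $G$ is not $\mathfrak Z$-Hausdorff. $\blacksquare$

So an $\mathfrak M$-Hausdorff group need not be $\mathfrak Z$-Hausdorff.

## 10. Finite fields and small fields: three quarters of Theorem B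

Let $G=G(K,I)$, so $F=E^*$. Three of the four implications are now at hand.

**If $K$ is infinite, $G$ is not $\mathfrak Z$-Hausdorff.** This is Lemma 2.

**If $K$ is finite, $G$ is $\mathfrak Z$-Hausdorff.** Here the words of Lemma 4 have finitely many values, and we argue as for $\bigoplus S_3$. For $\lambda$ as in Lemma 4 and $a\in K$, the set
$$\lambda^{-1}(a)=\{g:W(g)\,x_{ps}(ae)^{-1}=1\}$$
is elementary algebraic. These finitely many sets partition $G$, so each is $\mathfrak Z_G$-clopen. By Lemma 5, $1$ is separated from every $g\neq1$ by such a set. Since $\mathfrak Z_G$ is invariant under left translation, any two distinct points are separated.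

**If $|K|\le|I|$, $G$ is $\mathfrak M$-Hausdorff.** This is Lemma 1 together with Proposition 6.

The remaining implication is the subject of the next section.

## 11. Two valuations: $G(K,I)$ is not $\mathfrak M$-Hausdorff when $|K|>|I|$

The plan is the one that defeated $\mathbb Z$ and $H$: find two Hausdorff group topologies and one scalar $t$ such that $x_{01}(te)$ is close to $1$ in the first and close to $x_{01}(e)$ in the second. For $H$ we used two $p$-adic topologies, which worked because finitely many rationals have a common denominator. Now an element of $R$ can have $|I|$ many entries, so we need valuations for which any $|I|$ many values are bounded. We have room for this because $|K|>|I|$.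

**Definition (valuation).** A valuation on a field $K$ is a map $v$ from $K^\times$ onto an ordered abelian group $\Gamma$, extended by $v(0)=\infty$, with $v(ab)=v(a)+v(b)$ and $v(a+b)\ge\min(v(a),v(b))$.

If $v(a)\ne v(b)$, then $v(a+b)=\min(v(a),v(b))$. An example is the valuation of $k(t)$ that is trivial on $k^\times$ and gives a polynomial in $t$ the smallest exponent that occurs in it. There $v(t)=1$ and $v(1+t)=0$. We use Chevalley's extension theorem: a valuation of a field with value group $\Gamma_0$ extends to any larger field, with a value group containing $\Gamma_0$ as an ordered subgroup.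

Assume $|K|>|I|$, put $\kappa=|I|$ and $\mu=\kappa^+$, so $\mu\le|K|$.

**Step 1: construct two valuations for which any $\kappa$ values are bounded.** Since $K$ is uncountable, it has a transcendence basis $T$ over its prime field $k_0$ with $|T|=|K|$. Choose distinct $t_\alpha\in T$ for $\alpha<\mu$, and let
$$k_1=k_0(T\setminus\{t_\alpha:\alpha<\mu\}),\qquad K_0=k_1(t_\alpha:\alpha<\mu).$$
Then $K_0=k_0(T)$, and $K/K_0$ is algebraic.

Let $\Gamma_0=\bigoplus_{\alpha<\mu}\mathbb Z\varepsilon_\alpha$, ordered by declaring a nonzero element positive if and only if its coefficient at the largest index of its support is positive. For example $\varepsilon_1-100\,\varepsilon_0>0$. If all indices in the support of $\gamma\in\Gamma_0$ are below $\alpha$, then $\varepsilon_\alpha>\gamma$. So $(\varepsilon_\alpha)_{\alpha<\mu}$ is increasing and cofinal in $\Gamma_0$.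

For a nonzero polynomial in $k_1[t_\alpha:\alpha<\mu]$ let $v_0$ be the minimum of the values $\sum n_\alpha\varepsilon_\alpha$ of the monomials $\prod t_\alpha^{n_\alpha}$ that occur in it. Clearly $v_0(P+Q)\ge\min(v_0(P),v_0(Q))$. It is multiplicative, for the following reason. Distinct monomials have distinct values, so $P$ and $Q$ have unique monomials $m_P,m_Q$ of minimal value. If monomials $m$ of $P$ and $m'$ of $Q$ satisfy $mm'=m_Pm_Q$, then, as neither value is below the minimum, $m=m_P$ and $m'=m_Q$. So $m_Pm_Q$ occurs in $PQ$, and every other monomial of $PQ$ has larger value. Thus $v_0$ extends to a valuation of $K_0$, trivial on $k_1^\times$, with $v_0(t_\alpha)=\varepsilon_\alpha$.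

Let $\theta$ be the $k_1$-automorphism of $K_0$ with $t_\alpha\mapsto t_\alpha^{-1}$, and $v_0'=v_0\circ\theta$, so $v_0'(t_\alpha)=-\varepsilon_\alpha$. By Chevalley's theorem, $v_0$ and $v_0'$ extend to valuations $v,v'$ of $K$ with value groups $\Gamma,\Gamma'\supseteq\Gamma_0$.

The quotient $\Gamma/\Gamma_0$ is torsion. Indeed, $c\in K^\times$ satisfies some equation $\sum_ia_ic^i=0$ with $a_i\in K_0$ not all zero. In such a sum the minimal value must be attained by two terms, say for $i\neq j$. Then $(i-j)v(c)=v(a_j)-v(a_i)\in\Gamma_0$. The same holds for $\Gamma'$. So if $0<\gamma\in\Gamma$, then $n\gamma\in\Gamma_0$ for some $n\ge1$, and $\gamma\le n\gamma<\varepsilon_\alpha$ for some $\alpha$. Hence $(\varepsilon_\alpha)_{\alpha<\mu}$ is increasing and cofinal in $\Gamma$ and in $\Gamma'$.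

Finally, $\mu=\kappa^+$ is regular. Given a subset of $\Gamma$ or $\Gamma'$ of size $\le\kappa$, choose for each member an index $\alpha<\mu$ with $\varepsilon_\alpha$ above it. The supremum of these indices is below $\mu$. So the subset is bounded above and, passing to negatives, also below.

**Step 2: define the topology $\tau_v$.** The purpose is to imitate $\tau_p$ from Section 3. For $r\in R$ let $r_{ab}=e_a^*(re_b)$ for $a,b\in I$. For fixed $b$ only finitely many $r_{ab}$ are nonzero, so products in $R$ are given by finite sums $(rr')_{ab}=\sum_cr_{ac}r'_{cb}$. For $0\le\gamma\in\Gamma$ put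
$$N_\gamma=\{r\in R:v(r_{ab})>\gamma\text{ for all }a,b\in I\}.$$
Then $N_\gamma$ is an additive subgroup. We have $N_\gamma N_\gamma\subseteq N_\gamma$, since a product of two elements of value $>\gamma\ge0$ has value $>\gamma$. Also $\bigcap_\gamma N_\gamma=0$, since a nonzero entry has a value in $\Gamma$. The essential point is the last one: each $r\in R$ has at most $\kappa$ entries, so by Step 1 there is $\delta\ge0$ in $\Gamma$ with $v(r_{ab})\ge-\delta$ for all $a,b$, and then
$$rN_{\gamma+\delta}\cup N_{\gamma+\delta}r\subseteq N_\gamma.$$

Let $U_\gamma$ be the set of $1+n\in U$ with all entries of $n$ in $N_\gamma$. From $(1+n)(1+n')=1+n+n'+nn'$ and the finite sum $(1+n)^{-1}=\sum_m(-n)^m$ we see that $U_\gamma$ is a subgroup. These subgroups are linearly ordered by inclusion, and $\bigcap_\gamma U_\gamma=1$. Conjugation by an element of $A$ permutes the positions of the entries, so $A$ normalizes each $U_\gamma$. If $u\in U$, choose one $\delta\ge0$ that serves all entries of $u$ and of $u^{-1}$. This is possible because each has only finitely many entries different from $0$ and $\mathrm{id}$. Each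 entry of $unu^{-1}$ is a finite sum of products $u_{qm}\,n_{mm'}\,(u^{-1})_{m's}$. If $n$ has entries in $N_{\gamma+2\delta}$, these products lie in $N_\gamma$. So $uU_{\gamma+2\delta}u^{-1}\subseteq U_\gamma$. By Fact 1, $\{U_\gamma\}$ is a base at $1$ of a Hausdorff group topology $\tau_v$ on $G$. Define $\tau_{v'}$ and $U'_{\gamma'}$ in the same way from $v'$.

**Step 3: show that $1$ and $x_{01}(e)$ cannot be separated in $\mathfrak M_G$.** Let $O_1\ni1$ and $O_2\ni x_{01}(e)$ be $\mathfrak M_G$-open. Then $O_1$ is $\tau_v$-open and $O_2$ is $\tau_{v'}$-open, so $O_1\supseteq U_\gamma$ and $O_2\supseteq x_{01}(e)U'_{\gamma'}$ for some $\gamma,\gamma'\ge0$. Choose $\alpha$ with $\varepsilon_\alpha>\gamma$ in $\Gamma$ and $\varepsilon_\alpha>\gamma'$ in $\Gamma'$, and let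
$$t=\frac{t_\alpha}{1+t_\alpha},\qquad\text{so that}\qquad t-1=\frac{-1}{1+t_\alpha}.$$
As $v(t_\alpha)=\varepsilon_\alpha>0$, we have $v(1+t_\alpha)=0$ and $v(t)=\varepsilon_\alpha>\gamma$. The only nonzero entry of $te$ is $t$, so $x_{01}(te)\in U_\gamma\subseteq O_1$. As $v'(t_\alpha)=-\varepsilon_\alpha<0$, we have $v'(1+t_\alpha)=-\varepsilon_\alpha$ and $v'(t-1)=\varepsilon_\alpha>\gamma'$. So
$$x_{01}(te)=x_{01}(e)\,x_{01}((t-1)e)\in x_{01}(e)U'_{\gamma'}\subseteq O_2.$$
Thus $O_1\cap O_2\ne\emptyset$. The points $1$ and $x_{01}(e)$ are distinct, so $\mathfrak M_G$ is not Hausdorff. This completes the proof of Theorem B. $\blacksquare$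

For instance, $G(\mathbb R,\mathbb N)$ is not $\mathfrak M$-Hausdorff, and $G(\mathbb F_2,\mathbb N)$ is $\mathfrak Z$-Hausdorff.

## 12. Strong colorings of pairs and groups of every uncountable cardinality

For Theorem C we must control the cardinality of $G(K,I,F)$. The full dual $E^*$ is too large: with $K=\mathbb Q$ and $|I|=\kappa$ it has $2^\kappa$ elements. So we look for a small $F$ that still satisfies (C). Section 4 showed that countable $F$ and $I$ never suffice over an infinite field. It turns out that $\omega_1$ well-chosen functionals, added to the coordinate functionals, do suffice over $\mathbb Q$.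

**Definition (the negative square-bracket relation).** Write $[B]^2$ for the set of two-element subsets of $B$. The relation $\omega_1\not\to[\omega_1]^2_{\omega_1}$ states that there is a coloring of $[\omega_1]^2$ by $\omega_1$ colors that takes every colour on $[B]^2$ for every uncountable $B\subseteq\omega_1$.

A version with two colors can be made by hand. Fix an injection $\rho:\omega_1\to\mathbb R$ and color $\{\xi,\zeta\}$, $\xi<\zeta$, by whether $\rho(\xi)<\rho(\zeta)$ or $\rho(\xi)>\rho(\zeta)$. If only one color occurred on $[B]^2$ with $B$ uncountable, then $\rho$ would be strictly monotone on $B$. Choosing a rational between $\rho(\xi)$ and $\rho(\xi^+)$, where $\xi^+$ is the next element of $B$ after $\xi$, would give uncountably many distinct rationals, which is impossible. The relation with $\omega_1$ colors was proved by Todorcevic (*Partitioning pairs of countable ordinals*, Acta Math. 159 (1987)), and we use it as a cited result.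

**Proof of Theorem C.** **Step 1: exclude countable cardinality.** By Markov's theorem, quoted in Section 2, $\mathfrak Z_G=\mathfrak M_G$ for countable $G$. So no countable example exists.

**Step 2: choose the functionals.** Let $\kappa\ge\omega_1$, $I=\kappa$, $K=\mathbb Q$. Composing Todorcevic's coloring with a surjection $\omega_1\to K^\times$ gives $c:[\omega_1]^2\to K^\times$ with $c([B]^2)=K^\times$ for every uncountable $B\subseteq\omega_1$. For $\xi<\omega_1$ define $f_\xi\in E^*$ by
$$f_\xi(e_\zeta)=c(\{\xi,\zeta\})\ \text{ for }\zeta\in\omega_1\setminus\{\xi\},\qquad f_\xi(e_\zeta)=0\ \text{ for all other }\zeta\in I.$$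
Each $f_\xi$ is nonzero. Let $F$ be the span of all $e_i^*$ ($i\in I$) and all $f_\xi$ ($\xi<\omega_1$).

**Step 3: compute the cardinality.** Since $\mathbb Q$ is countable, $|E|=\kappa$, and $F$, spanned by $\kappa$ vectors including the $\kappa$ distinct $e_i^*$, has cardinality $\kappa$. Elements of $R$ are finite sums built from $K$, $E$ and $F$, and elements of $U$ are given by finitely many entries from $R$ in positions from $\mathbb Q\times\mathbb Q$. So $|R|=|U|=\kappa$. As $A$ is countable, $|G(K,I,F)|=\kappa$.

**Step 4: verify Condition (C).** Let $a:F\setminus\{0\}\to K^\times$ and $b:I\to K^\times$ be given. The map $\xi\mapsto(a(f_\xi),b(\xi))$ goes from $\omega_1$ to the countable set $K^\times\times K^\times$. So there is an uncountable $B\subseteq\omega_1$ on which $a(f_\xi)=\alpha$ and $b(\xi)=\beta$ are constant. By the choice of $c$ there are $\xi\ne\zeta$ in $B$ with $c(\{\xi,\zeta\})=(\alpha\beta)^{-1}$. Then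
$$a(f_\xi)\,f_\xi(e_\zeta)\,b(\zeta)=\alpha\,(\alpha\beta)^{-1}\beta=1.$$

**Step 5: conclude.** By Proposition 6, $G(K,I,F)$ is $\mathfrak M$-Hausdorff. Since $\mathbb Q$ is infinite, Lemma 2 shows that it is not $\mathfrak Z$-Hausdorff. Its cardinality is $\kappa$. $\blacksquare$
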